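# A discontinuous Darboux bijection of $\mathbb R^n$ for every $n\ge 2$

## 1. The theorem and what it says

**Theorem 1.** Let $n\ge2$ and $\varepsilon>0$. There are an open dense set $W\subset\mathbb R^n$ of Lebesgue measure $<\varepsilon$ and a Darboux bijection $f:\mathbb R^n\to\mathbb R^n$ such that $f|_W$ is a homeomorphism of $W$ onto $W$, $f$ is the identity on $Z=\mathbb R^n\setminus W$, and the set of discontinuity points of $f$ is exactly $Z$ (which is nonempty). In particular $f$ is not a homeomorphism. Moreover preimages of open sets under $f$ and under $f^{-1}$ are $F_\sigma$.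

The same method gives a statement about manifolds, which we prove in the last section.

**Theorem 2.** Every connected noncompact smooth manifold $M$ (Hausdorff, second countable, without boundary) of dimension $n\ge2$ admits a discontinuous Darboux bijection $M\to M$.

Let us unpack this.

**Definition (Darboux).** A function $f:X\to Y$ between topological spaces is *Darboux* if for every connected set $C\subset X$ the image $f(C)$ is connected. A *Darboux bijection* of $X$ is a bijection $X\to X$ that is Darboux.

Continuous maps are Darboux. The converse fails already on the line. Let $h(x)=\sin(1/x)$ for $x\ne0$ and $h(0)=0$. A connected subset of $\mathbb R$ is an interval. If it misses $0$, then $h$ is continuous on it. If it contains $0$ and has more than one point, its image is all of $[-1,1]$. So $h$ is Darboux and discontinuous at $0$. It is very far from injective, and we shall see that this is no accident.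

The question behind Theorem 1 was posed as a problem (Wong, 2016), in "The continuity of Darboux functions between manifolds", http://prac.im.pwr.edu.pl/~ralowski/zjazd-ptm/Taras.pdf: *is each Darboux bijection of $\mathbb R^n$ a homeomorphism?* For $n=1$ the answer is yes. Theorem 1 says that for every $n\ge2$ it is no. No assumptions beyond ZFC are used.

The map in Theorem 1 looks paradoxical. It is the *identity* on a closed set $Z$ whose complement has measure less than $\varepsilon$, and yet it is discontinuous at *every* point of $Z$. There is no contradiction: $W$ is dense, so every point of $Z$ is a limit of points of $W$, and there $f$ does something wild. An open dense set of small measure is familiar (put tiny balls around the rational points). What is special here is the shape of $W$: it will be a single long tube, homeomorphic to $\mathbb R^n$.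

The last sentence of the theorem says that $f$ is also tame in the sense of Borel sets. Recall that a set is $F_\sigma$ if it is a countable union of closed sets; for instance, every open subset of a metric space is $F_\sigma$.

We fix notation and recall the facts that we use.

* $|\cdot|$ is the Euclidean norm. Points of $\mathbb R^n=\mathbb R\times\mathbb R^{n-1}$ are written $(t,v)$. $B_\rho$ and $\bar B_\rho$ are the open and closed balls of radius $\rho$ about $0$ in $\mathbb R^{n-1}$; $B(z,\varepsilon)$ is the open ball in the ambient metric space.
* A subset $S$ of a metric space is disconnected exactly when $S=A\sqcup A'$ with $A,A'$ nonempty and $\overline A\cap A'=\emptyset=A\cap\overline{A'}$. In that case $A$ and $A'$ are both open and closed in $S$.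
* Invariance of domain: a continuous injection from an open subset of $\mathbb R^n$ into an $n$-manifold is a homeomorphism onto an open set.
* If $F:\mathbb R^n\to\mathbb R^n$ is Lipschitz with constant $L$, then $F(S)$ has (outer) measure at most $c_nL^n$ times that of $S$, where $c_n$ depends only on $n$. (Cover $S$ by small cubes; a cube of side $s$ is mapped into a ball of radius $L s\sqrt n$.)

## 2. The line, and a single exceptional point

**On the line, Darboux bijections are homeomorphisms.** Let $f:\mathbb R\to\mathbb R$ be a Darboux bijection. If $f$ is not strictly monotone, there are $a<b<c$ such that $f(b)$ does not lie between $f(a)$ and $f(c)$. Say $f(b)$ is larger than both; the other case is symmetric. Pick $y$ with $\max(f(a),f(c))<y<f(b)$. The sets $f([a,b])$ and $f([b,c])$ are intervals, so $y$ is attained once in $(a,b)$ and once in $(b,c)$, against injectivity. So $f$ is strictly monotone. A monotone bijection of $\mathbb R$ maps open intervals onto open intervals, and so does its inverse. Hence $f$ is a homeomorphism.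

The proof lives on the fact that a point separates the line. In $\mathbb R^n$ with $n\ge 2$ this is lost, so let us look for a counterexample. The most modest hope is one bad point.

**A single bad point is not enough.** Let $n\ge2$ and let $f$ be a Darboux bijection of $\mathbb R^n$ with $f(0)=0$ that restricts to a homeomorphism of $\mathbb R^n\setminus\{0\}$ onto itself. Then $f$ is continuous at $0$. Indeed, let $0<\alpha<1$. The shell $\{\alpha\le|y|\le1/\alpha\}$ is compact, so its preimage is a compact subset of $\mathbb R^n\setminus\{0\}$ and misses some punctured ball $V=\{0<|x|<\rho\}$. As $n\ge2$, $V$ is connected, so $f(V)$ lies in $\{|y|<\alpha\}$ or in $\{|y|>1/\alpha\}$. In the second case the ball $V\cup\{0\}$ is connected but its image $f(V)\cup\{0\}$ is not. So $|f(x)|<\alpha$ for $|x|<\rho$, and $f$ is continuous at $0$.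

We keep one observation. Suppose $f$ is a homeomorphism of an open set $W$ onto itself and the identity on $Z=\mathbb R^n\setminus W$. If $x_j\in W$ tends to a point of $Z$, then $f(x_j)$ cannot accumulate at a point $y\in W$, since otherwise a subsequence of $x_j$ would tend to $f^{-1}(y)\in W$. So $f(x_j)$ can only run to infinity or accumulate at points of $Z$. For a discontinuity we want it to accumulate at *other* points of $Z$ than the limit of $x_j$.

## 3. Oscillation along a hyperplane fails

The obvious thing to try next is to imitate $\sin(1/x)$. In $\mathbb R^2$ let $W=\{x>0\}$, let $f$ be the identity on $Z=\{x\le0\}$, and put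
$$f(x,y)=(x,\;y+\sin(1/x))\qquad(x>0).$$
This is a bijection, a homeomorphism on $W$, and discontinuous at each point $(0,y)$. Simple connected sets cause no trouble: the image of the segment $[0,1]\times\{0\}$ is a topologist's sine curve together with the point $(0,0)$, which is connected.

But a connected set may oscillate too, and cancel the oscillation of $f$. Take
$$C=\{(0,0)\}\cup\{(x,\,1-\sin(1/x)):x>0\}.$$
The curve is connected and $(0,0)$ is in its closure (at the points where $\sin(1/x)=1$), so $C$ is connected. Its image is
$$f(C)=\{(0,0)\}\cup\{(x,1):x>0\},$$
which is disconnected.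

No other function in place of $\sin(1/x)$ helps. Let $f(x,y)=(x,y+\varphi(x))$ for $x>0$ with $\varphi$ continuous and discontinuous behaviour at the boundary, that is, $\varphi(x)\not\to0$ as $x\to0$. The set of limit values of $\varphi$ at $0$ is a closed interval in $[-\infty,\infty]$, and it is not $\{0\}$. If it contains a finite $c\ne0$, the set $\{(0,0)\}\cup\{(x,c-\varphi(x)):x>0\}$ is connected and its image is $\{(0,0)\}\cup\{(x,c):x>0\}$, which is not. Otherwise the interval is $\{\infty\}$ or $\{-\infty\}$, and the image of $[0,1]\times\{0\}$ is disconnected.

We can say exactly what went wrong. A connected set that reaches $Z$ from $W$ is forced to cross every line $\{x=a\}$ with $a>0$ small, and so is its image. But a whole line is long, and the set is free to choose *where* on the line it crosses; so the image need not come near the point of $Z$ in question. If the sets that the image is forced to cross were themselves *small and close to that point*, this freedom would be worthless.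

## 4. Small discs, and paraboloids in front of them

We want an open set $W$ that is sliced into discs,
$$W=\bigcup_{t\in\mathbb R}D_t,$$
like a tube with coordinate $t$ along it, such that every point $z\in Z$ has arbitrarily small discs $D_t$, with arbitrarily large $t$, in each of its neighbourhoods. The tube thus has a far end that becomes thin and runs close to every point of $Z$, over and over again. And we want a map $f$ for which the image of *any* connected set joining $W$ to $Z$ has to cross *all* discs $D_t$ with $t$ large.

What should $f$ do on the tube? Let $e:\mathbb R^{n-1}\times\mathbb R\to W$ be a homeomorphism with $D_t=e(\mathbb R^{n-1}\times\{t\})$. A translation $e(v,t)\mapsto e(v,t+1)$ is not good enough. Suppose the tube is straight for $t\le 1$, say $e(v,t)=\big(t,\,r(t)\tfrac{v}{1+|v|}\big)$ there, and that the wall $\{|w|=r(t)\}$ of this part belongs to $Z$. (Our tube will be of this kind.) Let $u\in\mathbb R^{n-1}$ be a unit vector. The segment $\{(0,s\,r(0)u):\frac12\le s\le1\}$ ends at $z=(0,r(0)u)\in Z$. The translation, extended by the identity on $Z$, maps it to $z$ together with $\{(1,s\,r(1)u):\frac12\le s<1\}$, which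 is disconnected. One can reach $Z$ through the *wall* of the tube, with $t$ staying bounded and $|v|\to\infty$, and then no large $D_t$ is met.

So $f$ should push points along the tube, and the push should be infinite at the wall. The shear
$$f(e(v,t))=e(v,\,t+|v|^2)$$
does this. The preimage of the disc $D_s$ is the paraboloid $\{e(v,t):t+|v|^2=s\}$. It bends backwards along the wall, towards $t\to-\infty$. If the end $t\to-\infty$ of the tube lies at infinity in $M$, the paraboloid never touches $Z$: it is closed, and it separates $\{e(v,t):t+|v|^2<s\}$ from everything else, including $Z$. A connected set that goes from inside to $Z$ must cross all paraboloids with $s$ large, and so its image must cross all discs $D_s$ with $s$ large.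

For a simple connected set this finishes the matter at once. Let $C=\{z\}\cup C_0$ with $z\in Z$, $C_0\subset W$ connected and $z\in\overline{C_0}$. Then $f(C_0)$ is connected and meets $D_s$ for all large $s$, and some of these discs lie in any given ball around $z$. So $z\in\overline{f(C_0)}$, and $f(C)$ is connected. For a general connected $C$ this is not enough, because $C\cap W$ may have many components, and nothing tells us that a given component comes near $Z$. The proof below therefore never looks at components; it uses the closed paraboloids to cut out open-and-closed pieces of $C$.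

## 5. A criterion: thin slices near every point of $Z$

**Lemma 3.** Let $n\ge2$. Let $M$ be a metric space, $W\subset M$ open, $Z=M\setminus W$, and let $e:\mathbb R^{n-1}\times\mathbb R\to W$ be a homeomorphism. Put $D_t=e(\mathbb R^{n-1}\times\{t\})$. Assume:

* (E1) for every compact $K\subset M$, the coordinate $t$ is bounded below on $e^{-1}(K)$;
* (E2) for all $z\in Z$, $\varepsilon>0$, $T\in\mathbb R$ there is $t\ge T$ with $D_t\subset B(z,\varepsilon)$.

Define $f=\mathrm{id}$ on $Z$ and $f(e(v,t))=e(v,t+|v|^2)$ on $W$. Then $f:M\to M$ is a Darboux bijection. If $M$ is locally connected and $|Z|\ge2$, then $f$ is discontinuous exactly at the points of $Z$.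

Condition (E1) says that the end $t\to-\infty$ of the tube is at infinity; (E2) is the thinness near $Z$.

**Step 1. $f$ is a bijection and a homeomorphism on $W$.** The map $g(v,t)=(v,t+|v|^2)$ is a homeomorphism of $\mathbb R^{n-1}\times\mathbb R$, with inverse $(v,t)\mapsto(v,t-|v|^2)$. So $f|_W=e\circ g\circ e^{-1}$ is a homeomorphism of $W$ onto $W$. As $f$ is the identity on $Z$, it is a bijection of $M$.

**Step 2. The function that labels the paraboloids is continuous on all of $M$.** Define $\tau:M\to(-\infty,\infty]$ by $\tau(e(v,t))=t+|v|^2$ on $W$ and $\tau=\infty$ on $Z$. By the definition of $f$,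
$$f(x)\in D_{\tau(x)}\qquad(x\in W).\tag{1}$$
On the open set $W$ the function $\tau$ is continuous. At a point of $Z$, where $\tau=\infty$, continuity means that each set $\{\tau>S\}$ is a neighbourhood of the point. So it suffices to show that $\{\tau\le S\}$ is closed in $M$ for every $S\in\mathbb R$.

Let $e(v_j,t_j)\to y\in M$ with $t_j+|v_j|^2\le S$. The set $\{e(v_j,t_j):j\ge1\}\cup\{y\}$ is compact, so by (E1) the numbers $t_j$ are bounded below. They are bounded above by $S$, and $|v_j|^2\le S-t_j$ is bounded as well. Pass to a subsequence with $(v_j,t_j)\to(v,t)$. Then $y=\lim e(v_j,t_j)=e(v,t)$ and $t+|v|^2\le S$. So $y\in\{\tau\le S\}$.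

This is the only place where (E1) is used. It excludes that points run along a paraboloid, with $|v_j|\to\infty$ and $t_j\to-\infty$, and converge to a point of $Z$.

**Step 3. Setting up the Darboux property.** Let $C\subset M$ be connected. If $C\subset Z$, then $f(C)=C$. If $C\subset W$, then $f(C)$ is connected because $f|_W$ is continuous. Let $C$ meet both $Z$ and $W$, and suppose that $f(C)=A\sqcup A'$ with $A,A'$ nonempty and $\overline A\cap A'=\emptyset=A\cap\overline{A'}$. Put
$$P=C\cap f^{-1}(A),\qquad Q=C\cap f^{-1}(A').$$
Both are nonempty and $C=P\sqcup Q$. We know that $A$ and $A'$ are open and closed in $f(C)$, and that $f$ is continuous on $C\cap W$. Hence $P\cap W$ and $Q\cap W$ are open and closed in $C\cap W$.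

**Step 4. Claim: if $Q\cap Z\ne\emptyset$, then $P\cap W=\emptyset$.** This is the heart of the matter: one point of $Z$ in one half forbids points of $W$ in the other half.

Let $z\in Q\cap Z$. Then $z=f(z)\in A'$, and $A'\cap\overline A=\emptyset$, so there is $\varepsilon>0$ with $B(z,\varepsilon)\cap A=\emptyset$. By (E2) there are $t_k\to\infty$ with $D_{t_k}\subset B(z,\varepsilon)$. If some $x\in P$ had $\tau(x)=t_k$, then $x\in W$, and by (1) $f(x)\in D_{t_k}\subset B(z,\varepsilon)$, although $f(x)\in A$. This is impossible. So no point of $P$ lies on the paraboloid $\{\tau=t_k\}$, and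
$$P_k:=P\cap\{\tau<t_k\}=P\cap\{\tau\le t_k\}.$$

*$P_k$ is open in $C$.* The set $P\cap W$ is open in $C\cap W$, which is open in $C$; so $P\cap W$ is open in $C$. The set $\{\tau<t_k\}$ is open in $M$ by Step 2 and lies in $W$. So $P_k=(P\cap W)\cap\{\tau<t_k\}$ is open in $C$.

*$P_k$ is closed in $C$.* As $P\cap W$ is closed in $C\cap W$, there is a closed set $F\subset M$ with $P\cap W=F\cap C\cap W$. The set $\{\tau\le t_k\}$ is closed in $M$ by Step 2 and lies in $W$. So $P_k=F\cap C\cap W\cap\{\tau\le t_k\}=F\cap\{\tau\le t_k\}\cap C$ is closed in $C$.

Since $C$ is connected and $P_k\subset P\ne C$, we get $P_k=\emptyset$. Every point of $P\cap W$ has finite $\tau$ and so lies in $P_k$ for large $k$. Hence $P\cap W=\emptyset$.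

**Step 5. Conclusion that $f$ is Darboux.** By symmetry, if $P\cap Z\neq\emptyset$, then $Q\cap W=\emptyset$. Since $C\cap Z\ne\emptyset$, one of $P,Q$ meets $Z$; say $Q$ does. The claim gives $P\subset Z$. Since $P\ne\emptyset$, also $P\cap Z\neq\emptyset$, so $Q\subset Z$. Thus $C\subset Z$, against our assumption that $C$ meets $W$. So $f(C)$ is connected.

**Step 6. The points of discontinuity.** Let $M$ be locally connected and $|Z|\ge2$. On the open set $W$ the map $f$ is continuous. Let $z\in Z$, choose $z'\in Z$ with $z'\ne z$, and let $V$ be any connected neighbourhood of $z$. By (E2) some disc $D_t$ lies in $V$, so $V$ contains a point with $\tau=a<\infty$. Also $\tau(z)=\infty$, and $\tau(V)$ is connected by Step 2; hence $\tau(V)\supset[a,\infty]$. By (E2) for $z'$ there are $t_k\to\infty$ with $D_{t_k}\subset B(z',1/k)$. For large $k$ we have $t_k\ge a$, so there is $x\in V$ with $\tau(x)=t_k$, and $f(x)\in B(z',1/k)$ by (1). As $V$ can be taken arbitrarily small, there are points arbitrarily close to $z$ whose images are arbitrarily close to $z'$. Since $f(z)=z\ne z'$, $f$ is not continuous at $z$. This proves Lemma 3.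

In Step 6 every neighbourhood of $z$ has an image that comes close to *every* other point of $Z$. This is the accumulation at other points of $Z$ that Section 2 asked for.

## 6. Moving finitely many points

To build the tube we shall drag parts of it to prescribed places. The tool is this.

**Lemma 4.** Let $n\ge2$, let $O\subset\mathbb R^n$ be open and connected, let $y_1,\dots,y_m\in O$ be distinct and $p_1,\dots,p_m\in O$ be distinct. There is a bi-Lipschitz homeomorphism $\varphi$ of $\mathbb R^n$, equal to the identity outside a compact subset of $O$, with $\varphi(y_j)=p_j$ for all $j$.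

**Step 1. One point, a short move.** Let $\bar B(x,\rho)\subset O$ be a closed ball and $|w|<\rho$. Put
$$\theta(y)=y+\max\big(0,\,1-|y-x|/\rho\big)\,w .$$
Then $\theta(x)=x+w$, and $\theta$ is the identity off $\bar B(x,\rho)$. Write $\theta=\mathrm{id}+h$. The map $h$ is Lipschitz with constant $q=|w|/\rho<1$. So
$$(1-q)|y-y'|\le|\theta(y)-\theta(y')|\le(1+q)|y-y'|,$$
and $\theta$ is onto: for given $a$, the map $y\mapsto a-h(y)$ is a contraction, and its fixed point solves $\theta(y)=a$. Thus $\theta$ is a bi-Lipschitz homeomorphism of $\mathbb R^n$.

**Step 2. One point, any move ($m=1$).** Let $G$ be the group generated by all such maps $\theta$, for all admissible $x,\rho,w$. Each element of $G$ is a finite composition of maps $\theta^{\pm1}$. So it is bi-Lipschitz and the identity off a compact subset of $O$, and it maps $O$ onto $O$. Call two points of $O$ equivalent if some element of $G$ carries one to the other. By Step 1, the class of $x$ contains a ball around $x$; and a ball around any other point of the class lies in that class too. So the classes are open. They partition the connected set $O$, so there is only one. This is the case $m=1$.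

**Step 3. Removing finitely many points keeps $O$ connected.** Let $x\in O$ and suppose $O\setminus\{x\}=S\sqcup S'$ with $S,S'$ open and nonempty. A small punctured ball around $x$ is connected, as $n\ge2$, so it lies in one of them, say in $S$. Then $S\cup\{x\}$ is open, and $O=(S\cup\{x\})\sqcup S'$ contradicts the connectedness of $O$. So $O\setminus\{x\}$ is open and connected. Repeat this for finitely many points.

**Step 4. Many points, one after the other.** Put $\varphi_0=\mathrm{id}$. Suppose $\varphi_{j-1}$ is a bi-Lipschitz homeomorphism, the identity off a compact subset of $O$, with $\varphi_{j-1}(y_i)=p_i$ for $i<j$. The set $O'=O\setminus\{p_1,\dots,p_{j-1}\}$ is open and connected by Step 3. It contains $p_j$, because the $p$'s are distinct. It contains $\varphi_{j-1}(y_j)$, because $\varphi_{j-1}$ is injective and maps $O$ to $O$. By Step 2 for $O'$ there is a map $\psi$, the identity off a compact subset of $O'$, with $\psi(\varphi_{j-1}(y_j))=p_j$. In particular $\psi$ fixes $p_1,\dots,p_{j-1}$. Put $\varphi_j=\psi\circ\varphi_{j-1}$. After $m$ steps $\varphi=\varphi_m$ is as required.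

## 7. The tube in $\mathbb R^n$: proof of Theorem 1

We now construct $W$. One could try to draw the tube by hand, piece after piece, but then one must argue at each stage that the part drawn so far does not cut the space and that one can go on. It is more convenient to keep a *straight* model tube $\{|v|<r(t)\}$ and to bend all of $\mathbb R^n$. At stage $k$ the part $t\le k$ is finished. A homeomorphism $H_k$ of the whole space puts it in place, and the complement of the finished part is the $H_k$-image of the complement of a straight tube, so it is connected for free. The next homeomorphism does not touch the finished part, and drags the axis of the next segment through a finite set of points that is $1/k$-dense in the part of $\overline{O_k}$ at distance at most $k$ from $0$, where $O_k$ is the complement of the finished part. Then we choose the next segment thin.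

For a continuous $r:(-\infty,k]\to(0,1]$ put
$$\mathcal T_k=\{(t,v):t\le k,\ |v|\le r(t)\},$$
a closed subset of $\mathbb R^n$.

**Step 1. Two facts about the straight tube.**

(a) *$\mathbb R^n\setminus\mathcal T_k$ is connected.* The half-space $\{t>k\}$ is connected and lies in the complement. Let $(t,v)$ be in the complement with $t\le k$. Then $|v|>r(t)>0$. Move $v$ radially outward until $|v|>1$; the condition $|v|>r(t)$ is kept. Then increase $t$ beyond $k$ with $v$ fixed; as $r\le1<|v|$, the path stays in the complement. So each point is joined to the half-space.

(b) *Every $(t,v)$ with $t\le k$ and $|v|=r(t)$ is a limit of points outside $\mathcal T_k$*, namely of $(t,(1+\frac1j)v)$, whose $v$-part has norm $(1+\frac1j)r(t)>r(t)$.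

**Step 2. The start of the induction.** We shall construct a continuous $r:\mathbb R\to(0,1]$ and bi-Lipschitz homeomorphisms $H_1,H_2,\dots$ of $\mathbb R^n$. Put $H_1=\mathrm{id}$ and $r(t)=\delta e^{t-1}$ for $t\le1$, with $\delta\in(0,1]$. If $\omega$ is the volume of $B_1$, the set $\{t\le1,\ |v|\le r(t)\}$ has measure
$$\int_{-\infty}^1\omega\,\delta^{n-1}e^{(n-1)(t-1)}\,dt=\frac{\omega\,\delta^{n-1}}{n-1}.$$
Choose $\delta$ so small that this is $<\varepsilon/2$.

**Step 3. The inductive step: visiting a finite net.** Let $k\ge1$, and let $H_k$ and $r|_{(-\infty,k]}$ be given. Put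
$$T_k=H_k(\mathcal T_k),\qquad O_k=\mathbb R^n\setminus T_k=H_k(\mathbb R^n\setminus\mathcal T_k).$$
$T_k$ is closed, and $O_k$ is open and, by (a), connected. The set $\overline{O_k}\cap\{|x|\le k\}$ is compact, and the balls $B(p,1/k)$ with $p\in O_k$ cover $\overline{O_k}$. So there are $m=m_k\ge1$ and distinct points $p^k_1,\dots,p^k_m\in O_k$ such that every point of $\overline{O_k}\cap\{|x|\le k\}$ is at distance $\le1/k$ from some $p^k_j$. (If this compact set is empty, take any point of $O_k$.)

Note that the net is chosen for the *closure* of $O_k$, while its points lie in $O_k$. Interior points of the finished tube can no longer be visited, and need not be. But the wall of the finished tube will belong to $Z$, and it must be approached from outside.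

Let $t_{k,j}=k+\frac j{m+1}$ for $1\le j\le m$. The points $(t_{k,j},0)$ have $t_{k,j}>k$, so they are outside $\mathcal T_k$; hence the points $H_k(t_{k,j},0)$ lie in $O_k$, and they are distinct. By Lemma 4 there is a bi-Lipschitz homeomorphism $\varphi_k$ of $\mathbb R^n$, equal to the identity off a compact subset of $O_k$ and hence on $T_k$, with $\varphi_k(H_k(t_{k,j},0))=p^k_j$ for all $j$. Put $H_{k+1}=\varphi_k\circ H_k$. Then
$$H_{k+1}=H_k\ \text{ on }\mathcal T_k,\qquad H_{k+1}(t_{k,j},0)=p^k_j\quad(1\le j\le m).\tag{2}$$

**Step 4. The inductive step: making the new segment thin.** For $\xi\in(0,\frac1{m+1}]$ and $\eta\in(0,r(k)]$ extend $r$ to $[k,k+1]$: linear from $r(k)$ to $\eta$ on $[k,k+\xi]$, and constant $\eta$ on $[k+\xi,k+1]$. As $\xi\le\frac1{m+1}$, we have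
$$r(t_{k,j})=\eta\qquad(1\le j\le m).\tag{3}$$
Choose $\xi,\eta$ so small that

* (c) $\operatorname{diam}H_{k+1}(\{t_{k,j}\}\times\bar B_\eta)<1/k$ for $1\le j\le m$;
* (d) $H_{k+1}(\{k\le t\le k+1,\ |v|\le r(t)\})$ has measure $<\varepsilon2^{-k-1}$.

For (c), $H_{k+1}$ is continuous at the finitely many points $(t_{k,j},0)$. For (d), since $r\le r(k)$ on $[k,k+1]$, the set inside is contained in
$$[k,k+\xi]\times\bar B_{r(k)}\ \cup\ [k,k+1]\times\bar B_\eta,$$
of measure at most $\omega\big(\xi\,r(k)^{n-1}+\eta^{n-1}\big)$, and $H_{k+1}$ is Lipschitz, so it enlarges measure at most by a constant factor, which is fixed before $\xi$ and $\eta$ are chosen. This completes the induction.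

**Step 5. The limit tube.** Let $U=\{(t,v):|v|<r(t)\}$, an open set, and define $H:U\to\mathbb R^n$ by $H=H_k$ on $U\cap\{t\le k\}$. We do not claim that the $H_k$ converge on $\mathbb R^n$. On $U$ nothing has to converge: $U\cap\{t\le k\}\subset\mathcal T_k$, where $H_k=H_{k+1}$ by (2), and $\mathcal T_k\subset\mathcal T_{k+1}$, so $H_k=H_{k+1}=H_{k+2}=\cdots$ on $\mathcal T_k$. Hence $H$ is well defined. It is continuous, since it equals $H_k$ on the open set $U\cap\{t<k\}$. It is injective, since any two points of $U$ lie in a common set $\{t\le k\}$ and $H_k$ is injective. By invariance of domain, $H$ is a homeomorphism onto an open set $W=H(U)$. Put $Z=\mathbb R^n\setminus W$ and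
$$e:\mathbb R^{n-1}\times\mathbb R\to W,\qquad e(v,t)=H\Big(t,\ r(t)\frac{v}{1+|v|}\Big).$$
As $v\mapsto v/(1+|v|)$ is a homeomorphism of $\mathbb R^{n-1}$ onto $B_1$, with inverse $w\mapsto w/(1-|w|)$, the map $e$ is a homeomorphism. Its discs are $D_t=H(\{t\}\times B_{r(t)})$.

**Step 6. (E1) holds.** For $t\le1$ we have $H=H_1=\mathrm{id}$, so $e(v,t)$ has first coordinate $t$ and $|e(v,t)|\ge|t|$. If $K\subset\{|x|\le R\}$ with $R>0$, then $t\ge-R$ on $e^{-1}(K)$.

**Step 7. $Z\subset\overline{O_k}$ for every $k$.** This says that the net of stage $k$ serves all points of $Z$ with $|z|\le k$. Let $z\in Z$. If $z\notin T_k$, then $z\in O_k$. If $z\in T_k$, write $z=H_k(t,v)$ with $t\le k$ and $|v|\le r(t)$. If $|v|<r(t)$, then $(t,v)\in U$ and $z=H(t,v)\in W$, which is false. So $|v|=r(t)$, and by (b) $z$ is the limit of the points $H_k(t,(1+\frac1j)v)\in O_k$.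

**Step 8. (E2) holds.** Let $z\in Z$ and $k\ge|z|$. By Step 7 and the choice of the net there is $j$ with $|p^k_j-z|\le1/k$. As $t_{k,j}<k+1$, we have $H=H_{k+1}$ on $U\cap\{t=t_{k,j}\}$. With (3), $D_{t_{k,j}}=H_{k+1}(\{t_{k,j}\}\times B_\eta)$. By (2) this disc contains $p^k_j$, and by (c) its diameter is $<1/k$. Hence $D_{t_{k,j}}\subset B(z,3/k)$, and $t_{k,j}>k$. Given $\varepsilon'>0$ and $T$, take $k\ge\max(|z|,T)$ with $3/k\le\varepsilon'$. This is (E2).

**Step 9. $Z$ has at least two points.** Let $t<1$ and $|v|=r(t)$, and put $x=(t,v)$. Then $x\in\mathcal T_1\subset\mathcal T_k$, so $H_k(x)=x$ for all $k$ by (2) and $H_1=\mathrm{id}$. Suppose $x=H(u)$ with $u\in U$. Then $x=H_k(u)$ for some $k$, and $H_k(x)=x=H_k(u)$ gives $u=x$. But $x\notin U$. So $x\in Z$. There are infinitely many such $x$.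

**Step 10. Conclusion.** Lemma 3 applies with $M=\mathbb R^n$, which is locally connected. It gives a Darboux bijection $f$ that is the identity on $Z$, a homeomorphism of $W$ onto $W$, and discontinuous exactly at the points of the nonempty set $Z$. By (E2) every point of $Z$ is in $\overline W$, so $W$ is dense. For the measure, $W$ is covered by $H_1(\{t\le1,|v|\le r(t)\})$ and the sets in (d), so it has measure
$$<\frac\varepsilon2+\sum_{k\ge1}\varepsilon2^{-k-1}=\varepsilon .$$
Finally, let $G\subset\mathbb R^n$ be open. Then
$$f^{-1}(G)=\big(W\cap f^{-1}(G)\big)\cup(Z\cap G),\qquad f(G)=f(W\cap G)\cup(Z\cap G).$$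
The sets $W\cap f^{-1}(G)$ and $f(W\cap G)$ are open because $f|_W$ is a homeomorphism of the open set $W$. The set $Z\cap G$ is the intersection of a closed set with an $F_\sigma$ set, so it is $F_\sigma$. Hence $f^{-1}(G)$ and $f(G)$, the preimages of $G$ under $f$ and under $f^{-1}$, are $F_\sigma$. Theorem 1 is proved.

**Remark (the inverse is not Darboux).** For this $f$ the inverse does not preserve connectedness. Let $u\in\mathbb R^{n-1}$ be a unit vector, and let $z=(0,r(0)u)$, which lies in $Z$ by Step 9. Then $C=\{z\}\cup\{e(su,0):s\ge1\}$ is a segment ending at $z$, since $e(su,0)=\big(0,\,r(0)\tfrac{s}{1+s}u\big)$. But $f^{-1}(e(su,0))=e(su,-s^2)$ has first coordinate $-s^2\le-1$, while $f^{-1}(z)=z$ has first coordinate $0$. So $f^{-1}(C)$ is disconnected.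

## 8. Noncompact manifolds: proof of Theorem 2

Lemma 3 was stated for metric spaces, so we only need a tube in $M$ that comes in from infinity. In $\mathbb R^n$ it came in along the $t$-axis. In $M$ a geodesic ray takes the place of the axis, and this is where noncompactness enters.

**Step 1. A ray.** By the theorem of Nomizu–Ozeki, $M$ carries a complete Riemannian metric. Fix one, with distance $d$; all balls and diameters are taken with respect to $d$. There is a geodesic ray $c:[0,\infty)\to M$ with
$$d(c(a),c(b))=|a-b|\qquad(a,b\ge0).$$
To see this, recall that by the Hopf–Rinow theorem bounded closed sets in $M$ are compact and any two points are joined by a minimizing geodesic. As $M$ is not compact, it is unbounded. Fix $p\in M$ and $q_j$ with $d(p,q_j)\to\infty$. Let $c_j$ be unit speed minimizing geodesics from $p$ to $q_j$. After passing to a subsequence, $c_j'(0)\to u$ for a unit vector $u$ at $p$. Put $c(s)=\exp_p(su)$. For fixed $a,b$ and large $j$ we have $d(c_j(a),c_j(b))=|a-b|$, and the limit $j\to\infty$ gives the claim.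

**Step 2. The initial tube around the ray.** The curve $c|_{(0,\infty)}$ is a smooth immersion, and it is a homeomorphism onto its image because it preserves distances. So it is a smooth embedding. Choose an orthonormal basis of the orthogonal complement of $c'(0)$ and transport it in parallel along $c$; this gives a parallel orthonormal normal frame $N_1,\dots,N_{n-1}$ along $c$. By the tubular neighbourhood theorem there is a continuous function $\beta>0$ on $(0,\infty)$ such that the exponential map is a diffeomorphism from the set of normal vectors $w$ at points $c(s)$, $s>0$, with $|w|<\beta(s)$, onto an open subset of $M$. Choose a smooth $\rho:(0,\infty)\to(0,\frac12]$ with $2\rho\le\beta$. Then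
$$E(t,v)=\exp_{c(2-t)}\Big(\rho(2-t)\sum_i v_iN_i(2-t)\Big),\qquad(t,v)\in N:=(-\infty,2)\times B_2,$$
is an embedding of $N$ onto an open subset of $M$. Here $t\to-\infty$ corresponds to going out along the ray, and $t\to2$ to its starting point $c(0)$.

**Step 3. The end $t\to-\infty$ is at infinity.** Since $\rho|v|\le\frac12\cdot2=1$, we have $d(E(t,v),c(2-t))\le1$. So if $E(t,v)$ lies in a compact set $K$, then
$$2-t=d(c(2-t),c(0))\le1+\max_{x\in K}d(x,c(0)).$$
Thus $t$ is bounded below on $E^{-1}(K)$ for every compact $K$.

*Consequence: $E$ maps closed subsets of $(-\infty,1]\times\bar B_1$ onto closed subsets of $M$.* Let $F$ be such a set, $x_j\in F$, $E(x_j)\to y$. The set $\{E(x_j)\}\cup\{y\}$ is compact, so the $t$-coordinates of the $x_j$ are bounded below. Hence the $x_j$ lie in a compact set $[a,1]\times\bar B_1\subset N$. A subsequence tends to some $x\in F$, and $y=E(x)$.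

**Step 4. Moving points in $M$.** Lemma 4 holds for a connected open subset $O$ of $M$, with "homeomorphism of $M$" in place of "bi-Lipschitz homeomorphism of $\mathbb R^n$". Near a point $x\in O$ take a coordinate chart with domain in $O$, and use the maps $\theta$ of Section 6 in this chart, for closed balls inside the image of the chart. Such a $\theta$ is the identity off a compact subset of the chart domain, so it extends by the identity to a homeomorphism of $M$. The equivalence classes in $O$ are again open, so there is only one. Removing a finite set from $O$ keeps it connected, by the argument of Section 6, Step 3, with a punctured coordinate ball. The rest of the proof is unchanged.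

**Step 5. The induction.** The model tube $N$ ends at $t=2$, so the stages now end at
$$b_k=2-\frac1k$$
instead of at $k$. Let $K_1\subset K_2\subset\cdots$ be compact sets whose interiors cover $M$. Start with $\Psi_1=\mathrm{id}_M$ and $r=1$ on $(-\infty,b_1]=(-\infty,1]$. Suppose a homeomorphism $\Psi_k$ of $M$ and a continuous $r:(-\infty,b_k]\to(0,1]$ are given, with $r=1$ on $(-\infty,1]$. Put
$$\mathcal T_k=\{(t,v):t\le b_k,\ |v|\le r(t)\}\subset N,\qquad T_k=\Psi_k(E(\mathcal T_k)),\qquad O_k=M\setminus T_k .$$
We need the analogues of the facts of Section 7, Step 1.

*$E(\mathcal T_k)$ is closed.* The part with $t\le1$ has closed image by Step 3, and the part with $1\le t\le b_k$ is compact. So $T_k$ is closed and $O_k$ is open.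

*$O_k$ is connected.* As $O_k=\Psi_k(M\setminus E(\mathcal T_k))$, it suffices to treat $M\setminus E(\mathcal T_k)$. First, $N\setminus\mathcal T_k$ is connected. Indeed $(b_k,2)\times B_2$ is connected. From a point of $N\setminus\mathcal T_k$ with $t\le b_k$ move radially to $|v|=\frac32$, then increase $t$ beyond $b_k$; as $r\le1<\frac32$, the path stays outside $\mathcal T_k$. Now suppose $M\setminus E(\mathcal T_k)=S\sqcup S'$ with $S,S'$ open. The connected set $E(N\setminus\mathcal T_k)$ lies in one of them, say in $S$. Then the open set $E(N)=E(\mathcal T_k)\cup E(N\setminus\mathcal T_k)$ misses $S'$, and $M\setminus S'=S\cup E(N)$ is open. So $S'$ is open and closed in the connected space $M$. It is not $M$, because it misses $E(\mathcal T_k)\ne\emptyset$. Hence $S'=\emptyset$.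

*The wall is approached from outside.* Let $t\le b_k$ and $|v|=r(t)$. For $j\ge2$ the point $(t,(1+\frac1j)v)$ lies in $N$, since its $v$-part has norm at most $\frac32$, and it is outside $\mathcal T_k$. So $\Psi_kE(t,v)$ is the limit of $\Psi_kE(t,(1+\frac1j)v)\in O_k$.

Now we proceed as in Section 7. Choose $m=m_k\ge1$ and distinct points $p^k_1,\dots,p^k_m\in O_k$ such that every point of the compact set $\overline{O_k}\cap K_k$ is within $1/k$ of some $p^k_j$. Let
$$t_{k,j}=b_k+\frac j{m+1}(b_{k+1}-b_k)\qquad(1\le j\le m).$$
Since $b_k<t_{k,j}<2$ and $\Psi_kE$ is injective, the points $\Psi_kE(t_{k,j},0)$ are distinct and lie in $O_k$. By Step 4 there is a homeomorphism $\varphi_k$ of $M$, equal to the identity off a compact subset of $O_k$, with $\varphi_k(\Psi_kE(t_{k,j},0))=p^k_j$. Put $\Psi_{k+1}=\varphi_k\circ\Psi_k$. Then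
$$\Psi_{k+1}E=\Psi_kE\ \text{ on }\mathcal T_k,\qquad\Psi_{k+1}E(t_{k,j},0)=p^k_j .\tag{4}$$
Extend $r$ to $[b_k,b_{k+1}]$: linear from $r(b_k)$ to $\eta_k$ on $[b_k,t_{k,1}]$, and constant $\eta_k$ on $[t_{k,1},b_{k+1}]$. Here $0<\eta_k\le r(b_k)$ is so small that
$$\operatorname{diam}\Psi_{k+1}E(\{t_{k,j}\}\times\bar B_{\eta_k})<\frac1k\qquad(1\le j\le m),\tag{5}$$
which is possible by continuity. This time there is no measure to control.

**Step 6. The limit tube and its parametrization by $\mathbb R^{n-1}\times\mathbb R$.** Now $r$ is defined and continuous on $(-\infty,2)$. Let $U=\{(t,v):t<2,\ |v|<r(t)\}$, and put $H=\Psi_kE$ on $U\cap\{t\le b_k\}$. By (4) $H$ is well defined. It is continuous, since it equals $\Psi_kE$ on the open set $U\cap\{t<b_k\}$. It is injective, since two points of $U$ lie in a common set $\{t\le b_k\}$, where $\Psi_kE$ is injective. By invariance of domain it is a homeomorphism onto an open set $W\subset M$. Put $Z=M\setminus W$. Let $\lambda:\mathbb R\to(-\infty,2)$ be an increasing homeomorphism with $\lambda(s)=s$ for $s\le1$, and put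
$$e(v,s)=H\Big(\lambda(s),\ r(\lambda(s))\frac v{1+|v|}\Big),$$
a homeomorphism $\mathbb R^{n-1}\times\mathbb R\to W$. Its discs are $D_s=H(\{\lambda(s)\}\times B_{r(\lambda(s))})$.

**Step 7. The hypotheses of Lemma 3.**

*(E1).* For $s\le1$ we have $\lambda(s)=s$, $r(s)=1$ and $H=E$, so $e(v,s)\in E(\{s\}\times B_1)$. If this point lies in a compact set $K$, then $s$ is bounded below by a number depending only on $K$, by Step 3. Points with $s>1$ need no bound.

*$Z\subset\overline{O_k}$ for all $k$.* Let $z\in Z\cap T_k$, $z=\Psi_kE(t,v)$ with $t\le b_k$, $|v|\le r(t)$. If $|v|<r(t)$, then $z=H(t,v)\in W$, which is false. So $|v|=r(t)$, and $z\in\overline{O_k}$ because the wall is approached from outside. If $z\notin T_k$, then $z\in O_k$.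

*(E2).* Let $z\in Z$, $\varepsilon>0$, $T\in\mathbb R$. The point $z$ is in $K_k$ for all large $k$. For such $k$ there is $j$ with $d(p^k_j,z)\le1/k$. The disc $H(\{t_{k,j}\}\times B_{\eta_k})=\Psi_{k+1}E(\{t_{k,j}\}\times B_{\eta_k})$ contains $p^k_j$ by (4) and has diameter $<1/k$ by (5). So it lies in $B(z,3/k)$. It is the disc $D_s$ with $s=\lambda^{-1}(t_{k,j})>\lambda^{-1}(b_k)$, and $\lambda^{-1}(b_k)\to\infty$ since $b_k\to2$. For $k$ large, $3/k\le\varepsilon$ and $s\ge T$.

*$|Z|\ge2$.* Let $t<1$, $|v|=1$ and $x=E(t,v)$. As $r(t)=1$, $(t,v)\in\mathcal T_1\subset\mathcal T_k$, so $x=\Psi_kE(t,v)$ for all $k$ by (4). If $x=H(u)$ with $u\in U$, then $x=\Psi_kE(u)$ for some $k$, and injectivity of $\Psi_kE$ gives $u=(t,v)\notin U$, a contradiction. So all these infinitely many points lie in $Z$.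

**Step 8. Conclusion.** A manifold is locally connected, so Lemma 3 gives a Darboux bijection $M\to M$ that is discontinuous exactly at the points of $Z\ne\emptyset$. Theorem 2 is proved.

**Remark (compactness, for surfaces; not used above).** I. Banakh and T. Banakh (*The continuity of Darboux injections between manifolds*, Topology Appl.) proved that every Darboux injection from a closed 2-manifold to a 2-manifold is continuous. A continuous bijection of a compact Hausdorff space is a homeomorphism, and all surfaces are smoothable. Together with Theorem 2 this gives, for connected surfaces $M$ without boundary: every Darboux bijection $M\to M$ is a homeomorphism if and only if $M$ is compact.
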